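\title{Centralizers in $p$-compact groups that are not $\mathbb{F}_p$-finite}

\begin{abstract}
Let $g\colon P\to Y$ be a morphism of $p$-compact groups. By a theorem of Dwyer and Wilkerson, the centralizer $C_Y(g)$ and the homogeneous space $Y/C_Y(g)$ have finite-dimensional mod $p$ cohomology when $P$ is a $p$-compact toral group. We show that, for every prime $p$, each of the two finiteness statements fails for some connected $P$, and that both can fail at once. In the examples $P$ is the $p$-completion of $PU(p)$ or of $PU(p)^2$, and $Y$ is the $p$-completion of a unitary group or of a product of two unitary groups. The proof writes $BPU(p)$ at $p$ as a homotopy pushout and detects, by an explicit $p$-adic cohomology class, a spherical class of the wrong parity in the resulting homotopy pullback. We also show that both statements hold when $BP$ is, up to mod $p$ homology, an extension of a $p$-compact toral group by a finite group of order prime to $p$.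
\end{abstract}

\section{Introduction}

Fix a prime $p$. A space $X$ is \emph{$\mathbb{F}_p$-finite} if $H^*(X;\mathbb{F}_p)$ is finite dimensional. A \emph{$p$-compact group} is a loop space $Y=\Omega BY$ such that the classifying space $BY$ is pointed, connected and $\mathbb{F}_p$-complete, and $Y$ is $\mathbb{F}_p$-finite. A \emph{morphism} $f\colon X\to Y$ is a pointed map $Bf\colon BX\to BY$. The \emph{homogeneous space} $Y/X$ is the homotopy fiber of $Bf$, and $f$ is a \emph{monomorphism} if $Y/X$ is $\mathbb{F}_p$-finite. A \emph{$p$-compact torus} is the $\mathbb{F}_p$-completion of a torus, and a \emph{$p$-compact toral group} is a $p$-compact group that is an extension of a $p$-compact torus by a finite $p$-group.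

In these definitions $\mathbb{F}_p$-finiteness takes the place of compactness. If $U$ is a connected compact Lie group, then $BU^\wedge_p$ is the classifying space of a $p$-compact group, because its loop space has the mod $p$ cohomology of $U$. If $G\subset U$ is a closed connected subgroup, the homotopy fiber of $BG^\wedge_p\to BU^\wedge_p$ has the mod $p$ cohomology of the closed manifold $U/G$, so inclusions give monomorphisms.

A $p$-compact group has no elements to commute, and centralizers are defined through mapping spaces. Let $\rho\colon G\to U$ be a homomorphism of compact Lie groups and $C=C_U(\rho G)$. Multiplication $C\times G\to U$ is a homomorphism. Its classifying map has an adjoint $BC\to\operatorname{map}(BG,BU)$, which lands in the component of $B\rho$, and whose composite with evaluation at the base point is the map $BC\to BU$ induced by the inclusion. One takes the target of this map as the definition. For a morphism $g\colon P\to Y$ of $p$-compact groups, the \emph{centralizer} $C_Y(g)$ is the loop space of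
\[
BC_Y(g)=\operatorname{map}(BP,BY)_{Bg},
\]
the component of the mapping space that contains $Bg$. Evaluation at the base point of $BP$ is a map $BC_Y(g)\to BY$, and $Y/C_Y(g)$ denotes its homotopy fiber. For trivial $P$ this gives $C_Y(g)=Y$ and a contractible $Y/C_Y(g)$, as it should. In general nothing in the definition makes either space finite.

\begin{theorem}[Dwyer--Wilkerson]\label{thm:DW}
If $P$ is a $p$-compact toral group and $g\colon P\to Y$ is a morphism of $p$-compact groups, then $C_Y(g)$ is a $p$-compact group and $C_Y(g)\to Y$ is a monomorphism.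
\end{theorem}

The key point of this theorem is that $C_Y(g)$ and $Y/C_Y(g)$ are $\mathbb{F}_p$-finite. The following question is posed in \cite{HLG}.

\medskip
\noindent\emph{For arbitrary $p$-compact groups $P$ and $Y$ and an arbitrary morphism $g\colon P\to Y$, must $C_Y(g)$ and $Y/C_Y(g)$ be $\mathbb{F}_p$-finite?}
\medskip

The centralizer of any homomorphism of compact Lie groups is a closed subgroup, so the analogy suggests that the answer is yes. It is no, for every prime and for each of the two spaces. Throughout, $G=PU(p)=U(p)/U(1)$ and
\[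
\rho=\operatorname{Sym}^{3p}(\mathbb{C}^p)\otimes\det\nolimits^{-3}\colon G\to U(n),\qquad n=\binom{4p-1}{p-1}.
\]
A scalar $\lambda$ acts by $\lambda^{3p}\lambda^{-3p}=1$, so this representation of $U(p)$ descends to $G$. For $p=2$ it is the $7$-dimensional irreducible representation of $SO(3)$. We write $\rho\boxtimes\rho\colon G^2\to U(n^2)$ for the external tensor product, and we denote a homomorphism and the morphism of $p$-compact groups that it induces by the same symbol.

\begin{theorem}\label{thm:A}
For every prime $p$, let $BP=BPU(p)^\wedge_p$, $BY=BU(n)^\wedge_p$ and $g=\rho$. Then $C_Y(g)$ is not $\mathbb{F}_p$-finite.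
\end{theorem}

This alone answers the question. The representation $\rho$ is irreducible, so its centralizer in $U(n)$ is the circle of scalars; the homotopy-theoretic centralizer has nonzero cohomology in infinitely many degrees.

\begin{theorem}\label{thm:B}
For every prime $p$, let $BP=B(PU(p)^2)^\wedge_p$.
\begin{itemize}
\item[(a)] If $BY=BU(n^2)^\wedge_p$ and $g=\rho\boxtimes\rho$, then $Y/C_Y(g)$ is not $\mathbb{F}_p$-finite.
\item[(b)] If $BY=(BU(n)\times BU(n^2))^\wedge_p$ and $g=(\rho\circ\mathrm{pr}_1,\rho\boxtimes\rho)$, then neither $C_Y(g)$ nor $Y/C_Y(g)$ is $\mathbb{F}_p$-finite.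
\end{itemize}
\end{theorem}

The expected answer does hold when $P$ differs from a toral group only by a finite group that the prime $p$ does not see.

\begin{theorem}\label{thm:C}
Let $P$ be a $p$-compact group. Suppose that there are a $p$-compact toral group $Q$, a finite group $K$ of order prime to $p$, a fibration $BQ\to E\to BK$ and an $\mathbb{F}_p$-homology isomorphism $E\to BP$. Then for all $Y$ and all $g\colon P\to Y$, the centralizer $C_Y(g)$ is a $p$-compact group and $C_Y(g)\to Y$ is a monomorphism.
\end{theorem}

Theorem~\ref{thm:C} covers the connected compact Lie groups whose Weyl group has order prime to $p$, and the Clark--Ewing $p$-compact groups (Example~\ref{ex:C}). The Weyl group $\Sigma_p$ of $PU(p)$ has order divisible by $p$.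

The source of the failure is a shift of degree. At the prime $p$ the space $BG$ is glued from classifying spaces of $p$-toral subgroups, so $BC_Y(g)$ is a homotopy limit of spaces to which Theorem~\ref{thm:DW} applies. For $G=PU(p)$ this limit reduces to one homotopy pullback. The boundary map of a pullback lowers degrees by one, and it carries a generator of $\pi_{2m-1}U(m)$, for a factor $U(m)$ of one of the centralizers, to a class of even degree $2m-2$ in $\pi_*C_Y(g)$. A cohomology class that is nonzero on an even sphere in a loop space has nonzero powers of all orders, which excludes finiteness. Passing from $C_Y(g)$ to $Y/C_Y(g)$ raises degrees by one, so there the class is odd and gives no information. For $G^2$ the shift happens twice, and the class in $Y/C_Y(g)$ is even.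

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:SO3} shows the mechanism for $SO(3)$. Sections~\ref{sec:PU} and~\ref{sec:pushout} contain the group theory of $PU(p)$ and the pushout decomposition. Section~\ref{sec:class} constructs the cohomology class and proves Theorem~\ref{thm:A}, Section~\ref{sec:homog} proves Theorem~\ref{thm:B}, and Section~\ref{sec:positive}, which depends only on Section~\ref{sec:tools}, proves Theorem~\ref{thm:C}.

\section{Tools}\label{sec:tools}

\subsection*{Conventions}
Spaces are compactly generated, $\simeq$ means weak equivalence, and a space is replaced by a CW approximation when a homotopy inverse is needed. An \emph{$\mathbb{F}_p$-equivalence} is a map that induces an isomorphism on $H_*(-;\mathbb{F}_p)$. For a map $A\to B$, $H^*(B,A)$ is the cohomology of the mapping cylinder relative to $A$. For a compact Lie group $G$, $EG$ is a contractible free right $G$-CW complex. For a left $G$-space $O$, $EG\times_GO$ is the quotient of $EG\times O$ by $(ea,o)\sim(e,ao)$, and $[e,xQ]\mapsto[ex]$ identifies $EG\times_GG/Q$ with $EG/Q$, a model of $BQ$.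 For a finite group $A$ acting on $X$, the homotopy orbits and homotopy fixed points are $X_{hA}=EA\times_AX$ and $X^{hA}=\operatorname{map}_A(EA,X)$; for a free action $X_{hA}\simeq X/A$. We use obstruction theory in the following form.
\begin{itemize}
\item[(S)] If $\mathcal{E}\to B$ is a fibration with contractible fibers and $(B,B')$ is a CW pair, every section over $B'$ extends to $B$. In particular any two sections are homotopic through sections. The same holds equivariantly when a compact Lie group acts freely on $B$, by passage to orbits.
\end{itemize}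

\subsection*{Completion and homotopy limits}
Let $B\to B^\wedge_p$ be the Bousfield--Kan $\mathbb{F}_p$-completion; $B$ is \emph{$\mathbb{F}_p$-complete} if this map is an equivalence. An action of a group on a finite $\mathbb{F}_p$-vector space is \emph{unipotent} if there is an invariant filtration whose quotients are $\mathbb{F}_p$ with the trivial action.
\begin{itemize}
\item[(C1)] If $A\to A'$ is an $\mathbb{F}_p$-equivalence and $B$ is $\mathbb{F}_p$-complete, then $\operatorname{map}(A',B)\to\operatorname{map}(A,B)$ is an equivalence.
\item[(C2)] If $B$ is simply connected of finite type, then $B\to B^\wedge_p$ and $\Omega B\to\Omega(B^\wedge_p)$ are $\mathbb{F}_p$-equivalences, and $\pi_i(B^\wedge_p)=\pi_i(B)\otimes\mathbb{Z}_p$. A simply connected space whose homotopy groups are finitely generated $\mathbb{Z}_p$-modules is $\mathbb{F}_p$-complete, and so is $B\pi$ for a finite $p$-group $\pi$.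
\item[(C3)] (Fiber lemma.) If $F\to E\to B$ is a fibration of connected spaces, the groups $H_i(F;\mathbb{F}_p)$ are finite and $\pi_1(B)$ acts unipotently on them, then $F^\wedge_p\to E^\wedge_p\to B^\wedge_p$ is a fibration up to homotopy.
\item[(C4)] For $X\colon\mathcal{D}\to\mathrm{Spaces}$ one has $\operatorname{map}(\operatorname{hocolim}_{\mathcal{D}}X,B)=\operatorname{holim}_{\mathcal{D}^{op}}\operatorname{map}(X,B)$. For a diagram $X'$ of pointed simply connected spaces on $\mathcal{D}^{op}$ there is the Bousfield--Kan spectral sequence $E_2^{s,t}=\lim^s\pi_tX'\Rightarrow\pi_{t-s}\operatorname{holim}X'$ with $d_r\colon E_r^{s,t}\to E_r^{s+r,t+r-1}$, where $\lim^s$ are the derived functors of the limit. If $E_2^{s,t}=0$ for all $s>s_0$, it converges completely: for $i\ge1$, $\pi_i\operatorname{holim}X'$ has a finite filtration with quotients $E_\infty^{s,s+i}$.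
\end{itemize}

\subsection*{Classifying spaces of compact Lie groups}
A compact Lie group is \emph{$p$-toral} if it is an extension of a torus by a finite $p$-group. A closed subgroup $Q$ of a compact Lie group $G$ is \emph{$p$-stubborn} if $Q$ is $p$-toral, $N(Q)/Q$ is finite, and $N(Q)/Q$ has no nontrivial normal $p$-subgroup. Let $\mathcal{R}_p(G)$ be the category of orbits $G/Q$ with $Q$ $p$-stubborn, and $G$-maps.

\begin{theorem}[Jackowski--McClure--Oliver {\cite[Theorem 1.4]{JMO}}]\label{thm:JMO}
For a compact Lie group $G$, the map $\operatorname{hocolim}_{G/Q\in\mathcal{R}_p(G)}EG/Q\to BG$ is an $\mathbb{F}_p$-equivalence.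
\end{theorem}

\begin{theorem}[Dwyer--Zabrodsky; Notbohm \cite{No}; {\cite[Theorem 3.2]{JMO}}]\label{thm:DZN}
Let $Q$ be $p$-toral, $\varrho\colon Q\to U(k)$ a homomorphism and $C=C_{U(k)}(\varrho Q)$. The map $BC\to\operatorname{map}(BQ,BU(k)^\wedge_p)_{B\varrho}$ adjoint to $B(C\times Q)\to BU(k)\to BU(k)^\wedge_p$ is a $p$-completion.
\end{theorem}

By Schur's lemma, $C$ is the product of the groups $U(m_\xi)$, where $\xi$ runs through the irreducible constituents of $\varrho$ and $m_\xi$ is the multiplicity of $\xi$. We call these factors the \emph{blocks} of $C$. In particular $C$ is connected, $BC$ is simply connected, and by (C2) the homotopy groups of the mapping space are $\pi_i(BC)\otimes\mathbb{Z}_p$.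

\subsection*{Finitely generated $\mathbb{Z}_p$-modules}
Homotopy groups come to us as abelian groups, and we need to know that $\mathbb{Z}_p$-module structures survive exact sequences. Let $\mathcal{C}$ be the class of abelian groups that underlie finitely generated $\mathbb{Z}_p$-modules.

\begin{lemma}\label{lem:Zp}
\begin{itemize}
\item[(a)] Every additive map between finitely generated $\mathbb{Z}_p$-modules is $\mathbb{Z}_p$-linear. The class $\mathcal{C}$ is closed under kernels, cokernels and extensions of abelian groups.
\item[(b)] The map $K(\mathbb{Z},i)\to K(\mathbb{Z}_p,i)$ is an $\mathbb{F}_p$-equivalence for $i\ge1$. The groups $H_j(B;\mathbb{F}_p)$ are finite if $B=K(A,1)$ with $A\in\mathcal{C}$, or if $B$ is simply connected with homotopy groups in $\mathcal{C}$.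
\item[(c)] Every action of a finite $p$-group, or of a group in $\mathcal{C}$, on a finite $\mathbb{F}_p$-vector space is unipotent.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $f\colon A\to B$ be an additive map of $\mathbb{Z}_p$-modules with $\bigcap_kp^kB=0$. For $a\in\mathbb{Z}_p$ choose $a_k\in\mathbb{Z}$ with $a\equiv a_k$ modulo $p^k$. Both $f(ax)$ and $af(x)$ are congruent to $a_kf(x)$ modulo $p^kB$ for all $k$, so $f(ax)=af(x)$. This gives linearity, the uniqueness of the module structure on a group in $\mathcal{C}$, and closure under kernels and cokernels. Let $0\to A\to B\to A'\to0$ be an extension of abelian groups with $A,A'\in\mathcal{C}$. The groups $\operatorname{Hom}(\mathbb{Z}[\frac1p],A)$ and $\operatorname{Ext}(\mathbb{Z}[\frac1p],A)$ are $\lim$ and $\lim^1$ of the tower $A\xleftarrow{p}A\xleftarrow{p}\cdots$. They vanish for finite $p$-groups, where a composite of the maps is zero, and for $\mathbb{Z}_p$, which is $p$-adically separated and complete. So they vanish for $A$ and $A'$, and hence for $B$. For a group $B$ with this property the sequence $0\to\mathbb{Z}\to\mathbb{Z}[\frac1p]\to\mathbb{Z}/p^\infty\to0$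 gives a natural isomorphism $B\cong\operatorname{Ext}(\mathbb{Z}/p^\infty,B)$, and the right side is a module over $\operatorname{End}(\mathbb{Z}/p^\infty)=\mathbb{Z}_p$. Thus the extension is one of $\mathbb{Z}_p$-modules, the structures on $A$ and $A'$ are the given ones by uniqueness, and $B$ is finitely generated.

(b) Multiplication by $p$ is bijective on $\mathbb{Z}_p/\mathbb{Z}$, because $\mathbb{Z}_p$ is torsion free and $\mathbb{Z}/p\cong\mathbb{Z}_p/p$. Hence $K(\mathbb{Z}_p/\mathbb{Z},i)$ is $\mathbb{F}_p$-acyclic, and the principal fibration $K(\mathbb{Z},i)\to K(\mathbb{Z}_p,i)\to K(\mathbb{Z}_p/\mathbb{Z},i)$ gives the first claim. A group $A\in\mathcal{C}$ is a finite sum of copies of $\mathbb{Z}_p$ and finite cyclic groups, so $K(A,i)$ has finite $\mathbb{F}_p$-homology in each degree. Induction up the Postnikov tower gives the simply connected case.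

(c) A finite $p$-group fixes a nonzero vector in a nonzero finite $\mathbb{F}_p$-module, by counting orbits; now induct on the dimension. A group in $\mathcal{C}$ acts through a finite quotient, and this quotient is a $p$-group because multiplication by any prime other than $p$ is onto.
\end{proof}

We use (c) as follows. If $\pi_1(B)$ acts unipotently on a finite coefficient module $A$, the long exact sequences of the filtration transfer finiteness and vanishing statements from $H_*(B;\mathbb{F}_p)$ to $H_*(B;A)$, and likewise in cohomology.

\section{Even spherical classes and the case of $SO(3)$}\label{sec:SO3}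

The obstruction to finiteness of a loop space that we use is elementary.

\begin{lemma}\label{lem:loop}
Let $X$ be a loop space, $r\ge1$, $u\in H^{2r}(X;\mathbb{Z}_p)$ and $\alpha\in\pi_{2r}(X)$ with $\langle u,\alpha\rangle\ne0$. Then $X$ is not $\mathbb{F}_p$-finite.
\end{lemma}

\begin{proof}
Fix $k\ge1$ and pull $u$ back along $(S^{2r})^k\xrightarrow{\alpha^k}X^k\to X$, where the second map is multiplication. The group $H^{2r}((S^{2r})^k;\mathbb{Z}_p)$ is spanned by the fundamental classes $s_1,\dots,s_k$ of the factors, and on each axis the map is homotopic to $\alpha$. So $u$ pulls back to $\langle u,\alpha\rangle\sum_is_i$. The $s_i$ have even degree and square zero, hence $u^k$ pulls back to $\langle u,\alpha\rangle^k\,k!\,s_1\cdots s_k$. This is nonzero, and stays nonzero modulo $p^e$ for large $e$, so $H^{2rk}(X;\mathbb{Z}/p^e)\ne0$. The coefficient sequences $0\to\mathbb{Z}/p\to\mathbb{Z}/p^e\to\mathbb{Z}/p^{e-1}\to0$ then force $H^{2rk}(X;\mathbb{F}_p)\ne0$, for every $k$.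
\end{proof}

The factor $k!$ is the reason for working with $\mathbb{Z}_p$-coefficients: modulo $p$ the computation gives zero for $k\ge p$.

Now let $p=2$, so that $G=SO(3)$, $n=7$ and $BY=BU(7)^\wedge_2$. Let $z$ be the rotation by $\pi$ about the vertical axis, $R=O(2)$ the stabilizer of this axis, $V\cong(\mathbb{Z}/2)^2$ the group of rotations by $\pi$ about the coordinate axes, $\Gamma=N_G(V)$ the rotation group of the cube, and $J=\Gamma\cap R$, a dihedral group of order $8$. The quotient $\Gamma/V\cong\Sigma_3$ permutes the three axes, and hence the three nontrivial characters of $V$. Proposition~\ref{prop:pushout} below says that $BG$ is $\mathbb{F}_2$-equivalent to the homotopy pushout of $BR\leftarrow BJ\to B\Gamma$. Write $X_Q$ for the component of $g|_{BQ}$ in $\operatorname{map}(BQ,BY)$. By (C1), $X=BC_Y(g)$ is a component of the homotopy pullback of $X_R\to X_J\leftarrow X_\Gamma$, and there is an exact sequence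
\[
\pi_4(X_R)\oplus\pi_4(X_\Gamma)\longrightarrow\pi_4(X_J)\xrightarrow{\ \partial\ }\pi_3(X)=\pi_2(C_Y(g)).
\]

The character of $\rho$ at a rotation by $\phi$ is $1+2\cos\phi+2\cos2\phi+2\cos3\phi$. It is $7$ at $\phi=0$ and $-1$ at $\phi=\pi$ and $\phi=\pm\pi/2$. So $\rho|_J$ is the regular representation minus the trivial one, and $\rho|_V$ is twice the regular representation minus the trivial one. The restriction $\rho|_R$ is the sum of the three planes of weights $\pm1,\pm2,\pm3$ and the line of weight $0$, which are pairwise nonisomorphic. The centralizers in $U(7)$ are therefore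
\[
C(R)=U(1)^4,\qquad C(J)=U(2)\times U(1)^3,\qquad C(V)=U(1)\times U(2)^3 .
\]
Since $\pi_4BU(1)=0$ and $\pi_4BU(2)=\mathbb{Z}$, Theorem~\ref{thm:DZN} gives $\pi_4(X_R)=0$, $\pi_4(X_J)=\mathbb{Z}_2$ and $\pi_4(X_V)=\mathbb{Z}_2^3$, with one coordinate for each nontrivial character of $V$.

Theorem~\ref{thm:DZN} does not apply to $\Gamma$, which has order $24$; we restrict to $V$ instead. The block $U(2)$ of $C(J)$ belongs to the $2$-dimensional irreducible representation of $J$, whose restriction to $V$ is the sum of the two characters with $\chi(z)=-1$. Hence restriction $\pi_4(X_J)\to\pi_4(X_V)$ is $b\mapsto(b,b,0)$, the last coordinate being that of the nontrivial character with $\chi(z)=1$. An element that comes from $\pi_4(X_\Gamma)$ restricts to an element fixed by $\Gamma/V$. This group permutes the three coordinates (here one uses the naturality in Lemma~\ref{lem:theta}), so the fixed elements are the $(a,a,a)$. As $(b,b,0)=(a,a,a)$ forces $b=0$, the map $\partial$ is injective, and $\pi_2(C_Y(g))$ contains $\mathbb{Z}_2$.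

To apply Lemma~\ref{lem:loop} we need a cohomology class that is nonzero on this subgroup. The argument above used the linear form ``coordinate at $\chi_1$ minus coordinate at $\chi_2$'', with $\chi_1(z)=-1$ and $\chi_2(z)=1$, and this form has a geometric source. Choose $h\in\Gamma$ that carries $\chi_2$ to $\chi_1$. Move a copy of $BV$ through the pushout from the end $BR$ to the end $B\Gamma$, twist it by $h$, which is invisible in $B\Gamma$, and move it back. Restricting a point of $\Omega X$ along this family gives a path in $\Omega X_V$, a completion of $C(V)$, whose two ends come from the completed torus $\Omega X_R$. The generator of $H^3(U(2))$ for the block $\chi_1$ vanishes on these tori, so it lifts to a relative class, and this class pulls back to $H^3(\Omega X\times(I,\partial I))=H^2(\Omega X)$. On the image of $\partial$, the outward half of the path reads the coordinate at $\chi_1$ and the return half reads minus the coordinate at $\chi_2$. Section~\ref{sec:class} carries this out for all $p$, and for $G^2$ with a square in place of the interval.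

\section{The group $PU(p)$ and the representation $\rho$}\label{sec:PU}

Let $\tilde T\subset U(p)$ be the diagonal torus, $T=\tilde T/U(1)$, $\zeta=e^{2\pi i/p}$, $\tilde z=\operatorname{diag}(1,\zeta,\dots,\zeta^{p-1})$, and $\tilde\sigma$ the cyclic permutation matrix. Let $z,\sigma\in G$ be their images, and write $\sigma(t)=\sigma t\sigma^{-1}$ for $t\in T$. The commutator of $\tilde z$ and $\tilde\sigma$ is the scalar $\zeta^{\pm1}$. Put
\[
N=N_G(T)=T\rtimes\Sigma_p,\qquad R=T\rtimes\langle\sigma\rangle,\qquad V=\langle z,\sigma\rangle\cong(\mathbb{Z}/p)^2,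
\]
\[
\Gamma=N_G(V),\qquad J=\Gamma\cap N_G(\langle z\rangle),\qquad S=C_\Gamma(z).
\]
For $p=2$ these are the groups of Section~\ref{sec:SO3}, with $N=R$ and $J=S$.

\begin{lemma}\label{lem:TR}
\begin{itemize}
\item[(a)] $T^{\sigma^i}=\langle z\rangle$ for $p\nmid i$. The homomorphism $1-\sigma\colon t\mapsto t\sigma(t)^{-1}$ of $T$ is onto with kernel $\langle z\rangle$, and every element $x\sigma$ with $x\in T$ is $T$-conjugate to $\sigma$.
\item[(b)] $C_G(z)=R$, $Z(R)=\langle z\rangle$, $N_G(R)=N_G(\langle z\rangle)\subset N$, and $C_G(V)=V$.
\end{itemize}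
\end{lemma}

\begin{proof}
(a) A lift $\tilde t$ of a fixed point satisfies $\tilde\sigma^i\tilde t\tilde\sigma^{-i}=\lambda\tilde t$ with $\lambda$ scalar. Iterating $p$ times gives $\lambda^p=1$, and since $\sigma^i$ generates the cyclic shifts, $\tilde t$ is determined by $\lambda$ up to a scalar. So there are at most $p$ fixed points, and the powers of $z$ are fixed. An endomorphism of a torus with finite kernel is onto. The last claim follows from $t\sigma t^{-1}=t\sigma(t)^{-1}\sigma$.

(b) If $x\tilde zx^{-1}=\lambda\tilde z$, comparison of eigenvalues gives $\lambda^p=1$, and $x$ carries the eigenline of $\zeta^k$ to that of $\lambda^{-1}\zeta^k$. This is a cyclic shift, so $x\in\tilde T\tilde\sigma^i$ for some $i$, and $C_G(z)=R$. A central element $t\sigma^i$ of $R$ centralizes $T$, so $p\mid i$ by (a), and $Z(R)=T^\sigma=\langle z\rangle$. Each of $R=C_G(\langle z\rangle)$ and $\langle z\rangle=Z(R)$ determines the other, so their normalizers agree, and $N_G(R)$ normalizes the identity component $T$ of $R$. Finally $C_G(V)=C_R(\sigma)=T^\sigma\rtimes\langle\sigma\rangle=V$.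
\end{proof}

\begin{lemma}\label{lem:Gamma}
\begin{itemize}
\item[(a)] $\Gamma/V=SL(V)\cong SL_2(p)$, and $\Gamma$ is transitive on the nontrivial characters of $V$.
\item[(b)] $J/V$ is the Borel subgroup that stabilizes the line $\langle z\rangle$, and $J/S\cong N_G(R)/R\cong\operatorname{Aut}\langle z\rangle=\mathbb{F}_p^\times$.
\item[(c)] $S=\Gamma\cap R$ is nonabelian of order $p^3$ with center $\langle z\rangle$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $C_G(V)=V$, we have $\Gamma/V\subset GL(V)$. Let $\tilde V\subset U(p)$ be the preimage of $V$. Commutators of lifts define a nondegenerate alternating pairing of $V$ with values in the $p$-th roots of unity. Conjugation preserves it, so $\Gamma/V\subset SL(V)$. Conversely let $a\in SL(V)$. Every element of $\tilde V$ is uniquely $\lambda\tilde z^i\tilde\sigma^k$ with $\lambda\in U(1)$ and $0\le i,k<p$, and the multiplication is determined by the scalars $\tilde z^p$, $\tilde\sigma^p$ and $[\tilde z,\tilde\sigma]$. Lifts of $a(z)$ and $a(\sigma)$ have scalar $p$-th powers, which become $\tilde z^p$ and $\tilde\sigma^p$ after rescaling,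 and their commutator is $[\tilde z,\tilde\sigma]$ because $\det a=1$. So $a$ lifts to an automorphism of $\tilde V$ that fixes $U(1)$. The character of $\mathbb{C}^p$ vanishes off $U(1)$, since a nonscalar $x\in\tilde V$ is conjugate to $\lambda x$ for some $\lambda\ne1$. Hence the automorphism preserves the character and is realized by conjugation in $U(p)$. The group $SL_2(p)$ is transitive on the nonzero vectors of the dual of $V$.

(b), (c) By definition $J/V$ is the stabilizer of the line, of order $p(p-1)$, and it induces all automorphisms of the line. The subgroup that fixes $z$ is $S/V$, of order $p$, and $S=\Gamma\cap R$ because $R=C_G(z)$. So $J/S\cong\mathbb{F}_p^\times$ injects into $N_G(R)/R$, which injects into $\operatorname{Aut}\langle z\rangle$; all three groups have order $p-1$. The center of $S$ lies in $C_G(V)=V$ and consists of the vectors fixed by $S/V$, which form the line $\langle z\rangle$.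
\end{proof}

\begin{proposition}\label{prop:stubborn}
Up to conjugacy, the $p$-stubborn subgroups of $G$ are $R$, $V$ and, if $p\ge5$, $T$.
\end{proposition}

\begin{proof}
We first show that an irreducible representation of a $p$-toral group $Q$ has dimension a power of $p$. Let $Q_0$ be the identity component and $\breve Q_0$ its subgroup of elements of $p$-power order. Multiplication by $p$ is bijective on $Q_0/\breve Q_0$, so $H^2(Q/Q_0;Q_0/\breve Q_0)=0$ and $Q/\breve Q_0\to Q/Q_0$ splits. The preimage of a splitting is a dense subgroup of $Q$ that is an increasing union of finite $p$-groups. The commutants of these finite groups form a decreasing chain of finite-dimensional algebras, which stabilizes at the commutant of $Q$, the scalars. So a finite $p$-subgroup acts irreducibly, and the dimension divides its order.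

Let $P$ be $p$-stubborn. Its preimage $\tilde P\subset U(p)$ is $p$-toral. If $\mathbb{C}^p$ is reducible under $\tilde P$, all constituents have dimension $1$, and we may assume $P\subset T$. Then $T\subset N(P)$, so $P$ is a closed subgroup of finite index in the connected group $T$, and $P=T$.

Suppose that $\mathbb{C}^p$ is irreducible. Then $P\ne1$, and $P$ has a central element of order $p$: if the identity component $P^0$ is nontrivial, take a fixed point of the $p$-group $P/P^0$ on the elements of order $p$ in $P^0$; otherwise $P$ is a finite $p$-group. A lift of this element is not scalar, and it generates with $U(1)$ a normal abelian subgroup of $\tilde P$. By irreducibility its isotypic subspaces are permuted transitively. There are at least two, of equal dimension dividing $p$, so they are $p$ lines. The image of $\tilde P$ in the symmetric group on these lines is a transitive $p$-group, hence generated by a $p$-cycle. After conjugation $P\subset R$ and $P$ contains some $x\sigma$ with $x\in T$, and by Lemma~\ref{lem:TR}(a) we may assume $\sigma\in P$. Thus $P=P_0\rtimes\langle\sigma\rangle$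 with $P_0=P\cap T$ invariant under $\sigma$. The $\mathbb{Q}[\sigma]$-module $\mathbb{Q}\otimes\pi_1(T)=\mathbb{Q}^p/\mathbb{Q}(1,\dots,1)\cong\mathbb{Q}(\zeta)$ is simple, so the identity component of $P_0$ is $T$, and then $P=R$, or it is trivial.

In the latter case $P_0$ is a finite $p$-group, and $P_0\ne1$ because a cyclic $P$ has abelian preimage. Let $T_k=\ker(1-\sigma)^k$, which has order $p^k$ by Lemma~\ref{lem:TR}(a). On a nontrivial finite $\sigma$-invariant $p$-subgroup of $T$ the map $1-\sigma$ is nilpotent, since $(1-\sigma)^p\in p\mathbb{Z}[\langle\sigma\rangle]$. Its kernel is therefore nontrivial, and so equal to $T_1=\langle z\rangle$. Let $k$ be minimal with $P_0\subset T_k$. For $i<k$ the group $(1-\sigma)^iP_0$ is nontrivial, so $(1-\sigma)^{i+1}P_0$ has order $p$ times smaller. Hence $|P_0|=p^k$ and $P_0=T_k$. For $k=1$ we get $P=V$. Let $k\ge2$. Then no $\sigma^i$ with $p\nmid i$ centralizes $T_k$, so $Z(P)=T_1$ and $N(P)\subset N_G(\langle z\rangle)=N_G(R)$. Hence $N_R(P)=N(P)\cap R$ is normal in $N(P)$. Since $N_T(P)=\{t:t\sigma(t)^{-1}\in T_k\}=T_{k+1}$, the group $N_R(P)/P\cong T_{k+1}/T_k$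 is a normal subgroup of order $p$ in $N(P)/P$, and $P$ is not $p$-stubborn.

Conversely, the Sylow $p$-subgroups of $\Gamma/V=SL_2(p)$ have order $p$ and are not normal; $N_G(R)/R$ has order $p-1$; and the Sylow $p$-subgroup of $N/T=\Sigma_p$, of order $p$, is normal exactly when $p\le3$.
\end{proof}

Let $\mathcal{D}$ be the full subcategory of the orbit category on $\mathbf{r}=G/R$, $\mathbf{v}=G/V$ and, if $p\ge5$, $\mathbf{t}=G/T$. It is equivalent to $\mathcal{R}_p(G)$. Recall that $\operatorname{Hom}(G/Q,G/Q')=(G/Q')^Q=\{xQ':x^{-1}Qx\subset Q'\}$, the coset $xQ'$ corresponding to the map $yQ\mapsto yxQ'$. Endomorphisms of $G/Q$ are invertible and form the group $N(Q)/Q$.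

\begin{lemma}\label{lem:morph}
The only morphisms of $\mathcal{D}$ between distinct objects are those in $\operatorname{Hom}(\mathbf{v},\mathbf{r})=\Gamma/S$ and $\operatorname{Hom}(\mathbf{t},\mathbf{r})=N/R$.
\end{lemma}

\begin{proof}
The group $V$ is not conjugate into $T$, since $\tilde V$ is nonabelian; $R$ is infinite and nonabelian, so it is not conjugate into $V$ or $T$; and $T$ is infinite, so it is not conjugate into $V$. If $x^{-1}Tx\subset R$, then $x^{-1}Tx=T$, so $(G/R)^T=N/R$. Let $V'=x^{-1}Vx\subset R$. Since $V'\not\subset T$, the group $V'\cap T$ has order $p$ and is centralized by some $t\sigma^i\in V'$ with $p\nmid i$. By Lemma~\ref{lem:TR}(a), $V'\cap T=\langle z\rangle$ and $V'=\langle z,t'\sigma\rangle=yVy^{-1}$ for some $t',y\in T$. Then $xy\in\Gamma$ and $xR=xyR$. So $(G/R)^V=\Gamma/(\Gamma\cap R)=\Gamma/S$.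
\end{proof}

\begin{lemma}\label{lem:rho}
\begin{itemize}
\item[(a)] $\rho|_R$ is multiplicity free.
\item[(b)] All nontrivial characters of $V$ occur in $\rho|_V$ with the same multiplicity $m$, and $n=\delta+p^2m$, where $\delta=1$ for $p$ odd and $\delta=-1$ for $p=2$. In particular $p\nmid n$. Moreover $m\ge2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The monomials $x^a$ with $|a|=3p$ are weight vectors for $T$ with pairwise distinct weights $a-(3,\dots,3)$. They are permuted by $\sigma$, and only $a=(3,\dots,3)$ is fixed. Each free orbit spans an irreducible representation $\operatorname{Ind}_T^R\eta$, the fixed monomial spans a line, and these are distinguished by their restrictions to $T$.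

(b) The multiplicities agree by Lemma~\ref{lem:Gamma}(a). Let $m_1$ be the multiplicity of the trivial character. From $\sum_k\operatorname{tr}(\operatorname{Sym}^k\tilde z)\,t^k=\prod_i(1-\zeta^it)^{-1}=(1-t^p)^{-1}$ we get $\operatorname{tr}\rho(z)=\det(\tilde z)^{-3}$, and $\det\tilde z=\zeta^{p(p-1)/2}=\delta$. The nontrivial characters sum to $-1$ at $z$, so $m_1-m=\delta$, and $n=m_1+(p^2-1)m=\delta+p^2m$. For $p=2$, $n=7$ gives $m=2$. For $p\ge3$ we have $2\le p-1\le(4p-1)/2$, so $n\ge\binom{4p-1}{2}=8p^2-6p+1\ge2p^2+1$.
\end{proof}

\begin{lemma}\label{lem:W}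
The group $J$ has exactly one irreducible representation $\widetilde W$ on which $z$ acts nontrivially. The restriction $\widetilde W|_V$ is the sum of the characters $\chi$ with $\chi(z)\ne1$, each once, and $\widetilde W$ has multiplicity $m$ in $\rho|_J$.
\end{lemma}

\begin{proof}
Let $W$ be an irreducible representation of $S$ on which $z$ acts by $\zeta^a\ne1$. The quotient $S/\langle z\rangle$ has order $p^2$ and is abelian, so a noncentral $x\in S$ is conjugate to $xz^k$ for some $k$ prime to $p$, and the character of $W$ vanishes at $x$. The norm of the character is $p(\dim W)^2/p^3=1$, so $\dim W=p$. Hence $W=W_a$ is determined by $a$; it exists as a constituent of the representation induced from $\langle z\rangle$. Comparing characters, $W_a|_V$ is the sum of the $p$ characters with $\chi(z)=\zeta^a$. The group $J/S=\operatorname{Aut}\langle z\rangle$ permutes the $W_a$ simply transitively, so $\widetilde W=\operatorname{Ind}_S^JW_a$ restricts to $\bigoplus_aW_a$ on $S$, and it is irreducible by Frobenius reciprocity. An irreducible representation of $J$ on which $z$ acts nontrivially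 contains some $W_a$, so it is a constituent of $\widetilde W$. Thus a character $\chi$ of $V$ with $\chi(z)\ne1$ occurs once in $\widetilde W$ and in no other irreducible representation of $J$, which gives the multiplicity.
\end{proof}

\begin{remark}
Only three properties of $\rho$ are used below. Multiplicity one on $R$ makes the centralizers of subgroups containing a factor $R$ small (Lemma~\ref{lem:vanish}). The inequality $m\ge2$ makes them strictly smaller than the block $U(m^q)$, and makes the degree $2m-2$ positive. The condition $p\nmid n$ controls $\pi_1(Y/C_Y(g))$ in Section~\ref{sec:homog}. For $p=2$ the representation $\operatorname{Sym}^{2k}(\mathbb{C}^2)\otimes\det^{-k}$ has $2k+1=(-1)^k+4m$ by the same computation, so $m=1$ for $k=1,2$, and $k=3$ is the first case with $m\ge2$.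
\end{remark}

\section{$BPU(p)$ as a homotopy pushout}\label{sec:pushout}

The category $\mathcal{D}$ has one top object, and every noninvertible morphism ends there. A homotopy colimit over such a category is a single homotopy pushout.

\begin{lemma}\label{lem:Psi}
Let $\mathcal{D}$ be a category with finite morphism sets and finitely many objects $\mathbf{a}$ and $\mathbf{b}_i$. Suppose that all endomorphisms are invertible and that $\operatorname{Hom}(\mathbf{a},\mathbf{b}_i)=\emptyset=\operatorname{Hom}(\mathbf{b}_i,\mathbf{b}_k)$ for $i\ne k$. Let $A$ and $A_i$ be the automorphism groups of $\mathbf{a}$ and $\mathbf{b}_i$. For $X\colon\mathcal{D}\to\mathrm{Spaces}$ let $\Psi(X)$ be the double mapping cylinder of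
\[
X(\mathbf{a})_{hA}\longleftarrow\coprod_i\bigl(X(\mathbf{b}_i)\times\operatorname{Hom}(\mathbf{b}_i,\mathbf{a})\bigr)_{h(A_i\times A)}\longrightarrow\coprod_iX(\mathbf{b}_i)_{hA_i},
\]
where $(a',a)\in A_i\times A$ acts by $(x,f)\mapsto(a'x,af{a'}^{-1})$, the left map is induced by $(x,f)\mapsto f(x)$ and the right map by the projection. Then $\Psi(X)\simeq\operatorname{hocolim}_{\mathcal{D}}X$, naturally in $X$ and compatibly with the maps to $\operatorname{colim}_{\mathcal{D}}X$.
\end{lemma}

\begin{proof}
The functor $\Psi$ preserves objectwise equivalences and commutes with disjoint unions, geometric realizations and products with a fixed space. There is a natural map $\Psi(X)\to\operatorname{colim}X$. We claim that $\Psi(\operatorname{Hom}(d,-))$ is contractible for each object $d$. For $d=\mathbf{a}$ it is $A_{hA}\simeq*$. For $d=\mathbf{b}_i$, the group $A_i$ acts freely on $A_i\times\operatorname{Hom}(\mathbf{b}_i,\mathbf{a})$, and $(x,f)\mapsto fx$ identifies the quotient with $\operatorname{Hom}(\mathbf{b}_i,\mathbf{a})$. So the left map is an equivalence, and the pushout is equivalent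 to the right term $(A_i)_{hA_i}\simeq*$. Since $\operatorname{colim}\operatorname{Hom}(d,-)=*$, the map $\Psi\to\operatorname{colim}$ is an equivalence on disjoint unions of functors $(\text{space})\times\operatorname{Hom}(d,-)$. The bar resolution $B_kX=\coprod_{d_0\to\dots\to d_k}X(d_0)\times\operatorname{Hom}(d_k,-)$ consists of such functors, and $|B_\bullet X|\to X$ is an objectwise equivalence. Hence
\[
\Psi(X)\xleftarrow{\ \simeq\ }|\Psi(B_\bullet X)|\xrightarrow{\ \simeq\ }|\operatorname{colim}B_\bullet X|=\Bigl|\coprod_{d_0\to\dots\to d_\bullet}X(d_0)\Bigr|=\operatorname{hocolim}_{\mathcal{D}}X.\qedhere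
\]
\end{proof}

The same construction computes higher limits. The cellular chains of $\Psi(\operatorname{Hom}(d,-))$ form a complex of contravariant functors of $d$. Because the cells of $EA$, $EA_i$ and $E(A_i\times A)$ are freely permuted, its terms are sums of the functors $\mathbb{Z}\operatorname{Hom}(-,\mathbf{a})$ and $\mathbb{Z}\operatorname{Hom}(-,\mathbf{b}_i)$, which are projective by the Yoneda lemma. By contractibility the complex resolves the constant functor $\mathbb{Z}$. For $\Phi\colon\mathcal{D}^{op}\to\mathrm{Ab}$ we have $\lim^s\Phi=\operatorname{Ext}^s(\mathbb{Z},\Phi)$, and mapping the resolution into $\Phi$ turns the pushout into a long exact sequence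
\begin{multline}\label{eq:les}
\cdots\to\lim\nolimits^s\Phi\to H^s(A;\Phi(\mathbf{a}))\oplus\bigoplus_iH^s(A_i;\Phi(\mathbf{b}_i))\\
\to\bigoplus_iH^s\bigl(A_i\times A;\operatorname{Map}(\operatorname{Hom}(\mathbf{b}_i,\mathbf{a}),\Phi(\mathbf{b}_i))\bigr)\to\lim\nolimits^{s+1}\Phi\to\cdots .
\end{multline}
The middle map is the difference of the maps induced by $y\mapsto(f\mapsto\Phi(f)y)$ on $\Phi(\mathbf{a})$ and by the inclusion of constant functions on $\Phi(\mathbf{b}_i)$.

By Lemma~\ref{lem:morph}, the category $\mathcal{D}$ of Section~\ref{sec:PU} satisfies the hypotheses with $\mathbf{a}=\mathbf{r}$. The automorphism groups are $A_{\mathbf{r}}=N_G(R)/R=J/S$, $A_{\mathbf{v}}=\Gamma/V$ and $A_{\mathbf{t}}=N/T$. Let $I=[0,1]$ and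
\[
\mathcal{Z}=EG/N\ \cup\ (EG/J\times I)\ \cup\ EG/\Gamma,
\]
with the end $0$ of the cylinder glued to $EG/N$ and the end $1$ to $EG/\Gamma$ by the projections; recall that $J\subset N_G(R)\subset N$.

\begin{proposition}\label{prop:pushout}
The projection $\mathcal{Z}\to BG$ is an $\mathbb{F}_p$-equivalence.
\end{proposition}

\begin{proof}
Apply Theorem~\ref{thm:JMO} and Lemma~\ref{lem:Psi} to $X(G/Q)=EG/Q$. The group $N(Q)/Q$ acts freely on $EG/Q$, so the outer terms are $EG/N_G(R)$, $EG/\Gamma$ and $EG/N$. In the middle term for $\mathbf{v}$, the group $A_{\mathbf{v}}$ acts freely on $EG/V$, and $A_{\mathbf{r}}=J/S$ acts freely on $\Gamma/S$ by right multiplication. So $A_{\mathbf{v}}\times A_{\mathbf{r}}$ acts freely on $EG/V\times\Gamma/S$. Dividing by $A_{\mathbf{v}}$ gives $EG\times_\Gamma\Gamma/S=EG/S$ through $[e,\gamma S]\mapsto[e\gamma]$, and dividing by $J/S$ gives $EG/J$. The two maps send $[e,\gamma S]$ to $[e\gamma]\in EG/N_G(R)$ and to $[e]=[e\gamma]\in EG/\Gamma$, so both are the projections. In the middle term for $\mathbf{t}$, dividing $EG/T\times N/R$ by $A_{\mathbf{t}}$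 gives $EG/R$ and dividing by $A_{\mathbf{r}}$ gives $EG/N_G(R)$; the maps are the identity of $EG/N_G(R)$ and the projection to $EG/N$. So for $p\ge5$ the space $\Psi(X)$ is obtained from $\mathcal{Z}$ by replacing $EG/N$ with the mapping cylinder of $EG/N_G(R)\to EG/N$, and collapsing this cylinder is an equivalence. For $p\le3$ there is no object $\mathbf{t}$, and $N_G(R)=N$ because $\langle\sigma\rangle$ is normal in $\Sigma_p$. All identifications are over $BG$.
\end{proof}

\begin{lemma}\label{lem:limits}
Let $\Phi$ be a functor on $\mathcal{D}^{op}$ with values in $\mathcal{C}$. Then all $\lim^s\Phi$ lie in $\mathcal{C}$, $\lim^s\Phi=0$ for $s\ge2$, and $\lim^1\Phi$ is the cokernel of the middle map of \eqref{eq:les} for $s=0$. For a functor on $(\mathcal{D}\times\mathcal{D})^{op}$ with values in $\mathcal{C}$, all $\lim^s$ lie in $\mathcal{C}$ and vanish for $s\ge3$.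
\end{lemma}

\begin{proof}
It suffices, for the first part, to show that the middle map of \eqref{eq:les} is an isomorphism for $s\ge1$. As $|A_{\mathbf{r}}|=p-1$, we have $H^s(A_{\mathbf{r}};\Phi(\mathbf{r}))=0$ for $s\ge1$. The group $A_{\mathbf{v}}\times A_{\mathbf{r}}$ is transitive on $\Gamma/S$. Since $A_{\mathbf{r}}$ acts freely, the stabilizer of the base point maps isomorphically onto the stabilizer in $A_{\mathbf{v}}$ of the orbit $J/S$, which is $J/V$. In the same way the stabilizer of the base point of $N/R$ maps isomorphically onto $N_G(R)/T=N_{\Sigma_p}(\langle\sigma\rangle)$. By Shapiro's lemma the right-hand terms are $H^s(J/V;\Phi(\mathbf{v}))$ and $H^s(N_{\Sigma_p}(\langle\sigma\rangle);\Phi(\mathbf{t}))$, and the maps from $H^s(SL_2(p);\Phi(\mathbf{v}))$ and $H^s(\Sigma_p;\Phi(\mathbf{t}))$ are, up to sign, the restrictions.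

In both cases we restrict from a finite group $A'$ to the normalizer $B'$ of a Sylow $p$-subgroup $P'$ of order $p$. Recall the stable element formula: if $B'\subset A'$ has index prime to $p$ and the coefficients are a $\mathbb{Z}_p[A']$-module, restriction is injective, and its image consists of the classes $x$ such that $x$ and its conjugate by $a$ have the same restriction to $B'\cap aB'a^{-1}$ for all $a\in A'$. For $a\in B'$ the condition is empty. If $B'\cap aB'a^{-1}$ contains an element of order $p$, that element generates both $P'$ and $aP'a^{-1}$, so $a\in B'$. Hence for $a\notin B'$ the intersection has order prime to $p$ and no cohomology in degrees $s\ge1$. So restriction is an isomorphism for $s\ge1$.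

The second part follows from the spectral sequence $\lim^a_{\mathcal{D}}\lim^b_{\mathcal{D}}\Rightarrow\lim^{a+b}_{\mathcal{D}\times\mathcal{D}}$, the first part applied twice, and Lemma~\ref{lem:Zp}(a).
\end{proof}

\section{A cohomology class on the centralizer}\label{sec:class}

Let $q\in\{1,2\}$, $U=U(n^q)$, $BY=BU^\wedge_p$, $\rho_q=\rho^{\boxtimes q}\colon G^q\to U$ and $M=m^q$. Take $EG^q=(EG)^q$, and fix a $\rho_q$-equivariant map $E\rho_q\colon EG^q\to EU$. We write $g$ for the induced map $BG^q\to BU\to BY$ and for its composite with any map to $BG^q$; all mapping spaces into $BY$ are pointed by $g$. For $Q\subset G^q$ put $C(Q)=C_U(\rho_qQ)$. By (C2), Proposition~\ref{prop:pushout} and the K\"unneth theorem, $\mathcal{Z}^q\to BG^q\to(BG^q)^\wedge_p$ are $\mathbb{F}_p$-equivalences. So by (C1) the component $X_q$ of $g$ in $\operatorname{map}(\mathcal{Z}^q,BY)$ satisfies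
\[
X_q\simeq BC_Y(g).
\]
The goal of this section is a class $\nu\in H^{2M-1-q}(\Omega X_q;\mathbb{Z}_p)$ and a spherical class $\alpha$ on which it is nonzero.

\subsection*{A strictly natural comparison map}
We want to transport a relative cohomology class from a diagram of centralizers $C(Q)$ to the corresponding diagram of mapping spaces. The maps of Theorem~\ref{thm:DZN} depend on choices made for each $Q$, and nothing makes them commute strictly with the maps of the diagram. After looping once, one universal choice serves for all $Q$: a loop at $g$ in $\operatorname{map}(A,BU)$ is a lift of $g$ to the free loop space of $BU$, and we construct a map to the free loop space from the bundle of groups $EU\times_UU^c$.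

Here $U^c$ is $U$ with the conjugation action; $G^q$ acts on it through $\rho_q$. For an orbit $O=G^q/Q$, evaluation at the coset $Q$ identifies $\operatorname{Map}_{G^q}(O,U^c)$ with $C(Q)$. Let $U$ act freely on $EU\times U^c$ by $(x,y)u=(xu,u^{-1}yu)$. The triples $(x,y,\gamma)$, with $\gamma$ a path in $EU$ from $x$ to $xy$, form a fibration over $EU\times U^c$ with contractible fibers. It is $U$-equivariant, because $\gamma u$ is a path from $xu$ to $xyu=(xu)(u^{-1}yu)$. By (S) there is an equivariant section that extends the constant paths over $EU\times\{1\}$. Thus we have paths $\tilde\lambda(x,y)$ from $x$ to $xy$, constant for $y=1$, with $\tilde\lambda(xu,u^{-1}yu)=\tilde\lambda(x,y)u$. The image of $\tilde\lambda(x,y)$ in $BY$ is a loop $\lambda[x,y]$ that depends only on the orbit $[x,y]$. For any $G^q$-orbit $O$ define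
\[
\theta_O\colon\operatorname{Map}_{G^q}(O,U^c)\to\Omega\operatorname{map}(EG^q\times_{G^q}O,BY),\qquad\varphi\mapsto\bigl([e,o]\mapsto\lambda[E\rho_q(e),\varphi(o)]\bigr).
\]
This is well defined, since for $a\in G^q$
\[
[E\rho_q(e)\rho_q(a),\varphi(o)]=[E\rho_q(e),\rho_q(a)\varphi(o)\rho_q(a)^{-1}]=[E\rho_q(e),\varphi(ao)].
\]

\begin{lemma}\label{lem:theta}
The maps $\theta_O$ are pointed and strictly natural for $G^q$-maps of orbits. If $O=G^q/Q$ with $Q$ $p$-toral, then $\theta_O$ induces an isomorphism on $H^*(-;\mathbb{Z}_p)$.
\end{lemma}

\begin{proof}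
The first sentence is read off from the formula. Let $C=C(Q)$ and $e_0\in EC$. The map $e_0C\times EG^q\to EU$, $(e_0c,e)\mapsto E\rho_q(e)c$, is equivariant along the homomorphism $C\times Q\to U$, $(c,a)\mapsto c\rho_q(a)$, because $\rho_q(a)$ commutes with $C$. By (S) it extends to an equivariant map $\Xi\colon EC\times EG^q\to EU$. The map of Theorem~\ref{thm:DZN} is then $\mathrm{ad}\colon[x]\mapsto([e]\mapsto[\Xi(x,e)])$, and it sends $[e_0]$ to $g$. Choose paths $\gamma_c$ in $EC$ from $e_0$ to $e_0c$, continuous in $c$. Their images define an equivalence $\kappa\colon C\to\Omega BC$. The loop $(\Omega\,\mathrm{ad})\kappa(c)$ is the image of the paths $t\mapsto\Xi(\gamma_c(t),e)$, and $\theta_O(c)$ is the image of the paths $\tilde\lambda(E\rho_q(e),c)$. Both run in $EU$ from $E\rho_q(e)$ to $E\rho_q(e)c$. Replacing $e$ by $ea$ with $a\in Q$ translates both by $\rho_q(a)$; for the second family this holds because $c=\rho_q(a)^{-1}c\rho_q(a)$. So both are $Q$-equivariant sections, over the free $Q$-space $C\times EG^q$, of a fibration with contractible fibers, and by (S) they are homotopic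 through such sections. Hence $\theta_O\simeq(\Omega\,\mathrm{ad})\circ\kappa$, which is an $\mathbb{F}_p$-equivalence by Theorem~\ref{thm:DZN} and (C2).

By the five lemma $\theta_O$ is an isomorphism on $H^*(-;\mathbb{Z}/p^k)$ for all $k$. The singular cochains $C^*(-;\mathbb{Z}_p)$ are the limit of the tower $C^*(-;\mathbb{Z}/p^k)$ of surjections, so there is a natural short exact sequence $0\to C^*(-;\mathbb{Z}_p)\to\prod_kC^*(-;\mathbb{Z}/p^k)\to\prod_kC^*(-;\mathbb{Z}/p^k)\to0$, and the five lemma applies again.
\end{proof}

\subsection*{The twisted loop and the cube of centralizers}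
By Lemma~\ref{lem:Gamma}(a) we can choose nontrivial characters $\chi_1,\chi_2$ of $V$ and $h\in\Gamma$ with
\[
\chi_1(z)\ne1,\qquad\chi_2(z)=1,\qquad\chi_1(v)=\chi_2(h^{-1}vh)\quad(v\in V).
\]
Let $j\colon G/V\to G/R$ be the projection and $\varphi_h\colon G/V\to G/V$ the map $xV\mapsto xhV$. On $EG/V$ the map $\varphi_h$ is $[e]\mapsto[eh]$, and it covers the identity of $EG/\Gamma$.

Let $E_\chi\subset\mathbb{C}^n$ be the $\chi$-isotypic subspace of $\rho|_V$. For $y\in E_{\chi_1}$ and $v\in V$,
\[
\rho(v)\rho(h)^{-1}y=\rho(h)^{-1}\rho(hvh^{-1})y=\chi_1(hvh^{-1})\rho(h)^{-1}y=\chi_2(v)\rho(h)^{-1}y,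
\]
so $\rho(h)$ maps $E_{\chi_2}$ onto $E_{\chi_1}$. The group $L=C(V^q)$ is the product of the unitary groups of the spaces $E_{\chi}\otimes\cdots\otimes E_{\chi'}$ with $q$ factors. For $\varepsilon\in\{0,1\}^q$ let $E_\varepsilon$ be the tensor product with $E_{\chi_1}$ in the places where $\varepsilon_i=0$ and $E_{\chi_2}$ where $\varepsilon_i=1$; it has dimension $M$. Let $h_\varepsilon\in\Gamma^q$ have entry $h$ where $\varepsilon_i=1$ and $1$ elsewhere, and let $\varphi_\varepsilon$ be right multiplication by $h_\varepsilon$ on $(G/V)^q$. Let $\mathrm{bl}\colon L\to U(E_0)\cong U(M)$ be the projection to the block of $(\chi_1,\dots,\chi_1)$. On $L=\operatorname{Map}_{G^q}((G/V)^q,U^c)$ the map $\varphi_\varepsilon^*$ is conjugation by $\rho_q(h_\varepsilon)$, which carries $E_\varepsilon$ onto $E_0$. Therefore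
\begin{equation}\label{eq:twist}
\mathrm{bl}(\varphi_\varepsilon^*c)=\rho_q(h_\varepsilon)\circ c|_{E_\varepsilon}\circ\rho_q(h_\varepsilon)^{-1}\qquad(c\in L).
\end{equation}

The family of maps described at the end of Section~\ref{sec:SO3} is encoded by the space
\[
\mathcal{Z}'=EG/R\ \cup\ (EG/V\times I)\big/\bigl((e,0)\sim j(e),\ (e,1)\sim j\varphi_h(e)\bigr),
\]
which is built from $p$-toral subgroups only. Define $\psi\colon\mathcal{Z}'\to\mathcal{Z}$ over $BG$ by the projection $EG/R\to EG/N$ and by
\[
(e,t)\mapsto(\bar e,2t)\quad(t\le\tfrac12),\qquad(e,t)\mapsto(\overline{\varphi_h(e)},2-2t)\quad(t\ge\tfrac12),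
\]
where the bar denotes the image in $EG/J$ (Figure~\ref{fig:fold}). At $t=\frac12$ both formulas give the image of $e$ in $EG/\Gamma$. At $t=0$ and $t=1$ they give the images of $j(e)$ and $j\varphi_h(e)$ in $EG/N$. So $\psi$ is well defined.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,2.5) to[bend left=18] node[above] {$t\le\frac12$: $\ e\mapsto\bar e$} (6,2.5);
\draw (6,2.5) to[bend left=18] node[below] {$t\ge\frac12$: $\ e\mapsto\overline{\varphi_h(e)}$} (0,2.5);
\fill (0,2.5) circle (2pt) node[left] {$EG/R$};
\node[right] at (6,2.5) {$t=\frac12$};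
\draw[->] (3,1.1) -- node[right] {$\psi$} (3,0.35);
\draw (0,0) -- node[below] {$EG/J\times I$} (6,0);
\fill (0,0) circle (2pt) node[left] {$EG/N$};
\fill (6,0) circle (2pt) node[right] {$EG/\Gamma$};
\end{tikzpicture}
\caption{The space $\mathcal{Z}'$ (top) is the cylinder $EG/V\times I$ with both ends glued to $EG/R$. The map $\psi$ folds it onto the pushout $\mathcal{Z}$ (bottom): the first half runs from $EG/N$ to $EG/\Gamma$ by the projection to $EG/J$, and the second half returns after the twist by $h\in\Gamma$.}
\label{fig:fold}
\end{figure}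

The product $\mathcal{Z}'^q$ is organized by the faces of the cube $I^q$. For a closed face $\tau$ let $O_\tau=\prod_iO_i$, where $O_i=G/V$ if the $i$-th coordinate is free on $\tau$ and $O_i=G/R$ if it is fixed. For $\tau\subset\tau'$ let $O_{\tau'}\to O_\tau$ be $j$ in the places that are free on $\tau'$ and fixed at $0$ on $\tau$, $j\varphi_h$ in the places that are free on $\tau'$ and fixed at $1$ on $\tau$, and the identity elsewhere. These maps compose strictly, since along a chain of faces each coordinate becomes free at most once. So
\[
L_\tau=\operatorname{Map}_{G^q}(O_\tau,U^c),\qquad\hat L_\tau=\Omega\operatorname{map}(EG^q\times_{G^q}O_\tau,BY)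
\]
are covariant functors from the poset of faces to pointed spaces, and $\theta$ is a natural transformation. We have $L_{I^q}=L$. Put $\hat L=\hat L_{I^q}$ and
\[
\partial L=\operatorname*{hocolim}_{\tau\subsetneq I^q}L_\tau,\qquad\partial\hat L=\operatorname*{hocolim}_{\tau\subsetneq I^q}\hat L_\tau,
\]
with their canonical maps to $L$ and $\hat L$. All isotropy groups are products of copies of $V$ and $R$, hence $p$-toral. By Lemma~\ref{lem:theta}, the skeletal filtration of the homotopy colimits and the five lemma,
\begin{equation}\label{eq:thetarel}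
\theta^*\colon H^*(\hat L,\partial\hat L;\mathbb{Z}_p)\xrightarrow{\ \cong\ }H^*(L,\partial L;\mathbb{Z}_p).
\end{equation}

\subsection*{The relative class}
Let $\mathrm{s}\colon H^{i+1}(BU(M))\to H^i(U(M))$ be the cohomology suspension, given by pullback along $\Sigma U(M)\to BU(M)$; it kills products of classes of positive degree. Put $x=\mathrm{s}(c_M)\in H^{2M-1}(U(M);\mathbb{Z})$ and $k_0=\mathrm{bl}^*x$. We want to lift a multiple of $k_0$ to $H^{2M-1}(L,\partial L)$. For $q=1$, $\partial L$ is a disjoint union of two tori. For $q=2$ it is glued from eight groups, four for the edges and four for the vertices of the square, and a class that vanishes on each of them need not vanish on $\partial L$. The remedy is a differential form that represents $k_0$ and vanishes identically on all of them. Let $\mu=u^{-1}du$ be the Maurer--Cartan form of $U(M)$. Both $x$ and $\operatorname{tr}(\mu^{2M-1})$ are invariant under conjugation, so they make sense on the unitary group of any $M$-dimensional Hermitian space and are preserved by unitary isomorphisms.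

\begin{lemma}\label{lem:form}
\begin{itemize}
\item[(a)] In $H^{2M-1}(U(M);\mathbb{C})$, $x$ is a nonzero multiple of the class of $\operatorname{tr}(\mu^{2M-1})$.
\item[(b)] $\pi_{2M-1}U(M)\cong\mathbb{Z}$, and $x$ takes the value $\pm(M-1)!$ on a generator.
\end{itemize}
\end{lemma}

\begin{proof}
By Newton's formula $M!\,\mathrm{ch}_M=\pm Mc_M+(\text{decomposables})$, so $\mathrm{s}(c_M)=\pm(M-1)!\,\mathrm{s}(\mathrm{ch}_M)$.

(a) Up to sign, $\mathrm{s}(\mathrm{ch}_M)$ is the integral over $S^1$ of $\mathrm{ch}_M$ of the bundle on $S^1\times U(M)$ obtained from the trivial bundle on $I\times U(M)$ by gluing the ends with the tautological automorphism $u$. Let $\beta\colon I\to I$ be smooth, $0$ near $0$ and $1$ near $1$. The connection $d+\beta\mu$ descends to this bundle, because $d+\mu=u^{-1}\circ d\circ u$. Since $d\mu=-\mu^2$, its curvature is $F=\beta'\,dt\,\mu+(\beta^2-\beta)\mu^2$. By cyclicity of the trace, the part of $\operatorname{tr}(F^M)$ that contains $dt$ is $M\beta'(\beta^2-\beta)^{M-1}dt\,\operatorname{tr}(\mu^{2M-1})$, and its integral over $t$ is $M\int_0^1(b^2-b)^{M-1}db\cdot\operatorname{tr}(\mu^{2M-1})$.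 The integrand has constant sign, and $\mathrm{ch}_M$ is a nonzero multiple of $[\operatorname{tr}(F^M)]$.

(b) The group $\pi_{2M-1}U(M)=\pi_{2M}BU(M)$ is in the stable range and equals $\widetilde K(S^{2M})$. By Bott periodicity this is $\mathbb{Z}$, and $\mathrm{ch}_M$ of a generator generates $H^{2M}(S^{2M};\mathbb{Z})$.
\end{proof}

\begin{lemma}\label{lem:vanish}
The form $\omega=\mathrm{bl}^*\operatorname{tr}(\mu^{2M-1})$ pulls back to $0$ on $L_\tau$ for every proper face $\tau$. There is an integer $\ell\ge1$ such that $\ell k_0$ lifts to $H^{2M-1}(L,\partial L;\mathbb{Z})$.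
\end{lemma}

\begin{proof}
The map $L_\tau\to L$ factors through $L_{\tau'}$ for a face $\tau'$ of codimension one. So let $\tau$ have codimension one, with the $i$-th coordinate fixed at $\varepsilon_i$, and put $\varepsilon_k=0$ for $k\ne i$. Then $L_\tau=C(Q)$, where $Q$ has $R$ in place $i$ and $V$ elsewhere, and $L_\tau\to L$ is the inclusion followed by $\varphi_\varepsilon^*$. By \eqref{eq:twist} it suffices to treat the homomorphism $c\mapsto c|_{E_\varepsilon}$. Write $\rho|_R=\bigoplus\xi$ with pairwise nonisomorphic irreducible $\xi$ (Lemma~\ref{lem:rho}(a)), let $\chi\in\{\chi_1,\chi_2\}$ be the character in place $i$, and let $E'=E_{\chi_1}^{\otimes(q-1)}$, of dimension $d=m^{q-1}$. The isotypic subspace of $Q$ for $\xi$ in place $i$ and $\chi_1$ elsewhere is $\xi\otimes E'$, and $c$ acts on it as $1\otimes c_\xi$ with $c_\xi\in U(E')$. Since $E_\varepsilon=\bigoplus_\xi(\xi\cap E_\chi)\otimes E'$, the pullback of $\mu$ is block diagonal, and its blocks are pullbacks of the Maurer--Cartan form $\mu'$ of $U(d)$. On tangent vectors at the identity,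
\[
{\mu'}^{2d}(y_1,\dots,y_{2d})=\sum_{\pi\in\Sigma_{2d}}\operatorname{sgn}(\pi)\,y_{\pi(1)}\cdots y_{\pi(2d)},
\]
which is $0$ for $d\times d$ matrices by the Amitsur--Levitzki theorem; by left invariance ${\mu'}^{2d}=0$. As $m\ge2$, we have $d<M$ and $2M-1\ge2d$. This proves the first claim.

The space $\partial L$ is the realization of the semisimplicial compact manifold with $k$-simplices $\partial_k=\coprod_{\tau_0\subsetneq\dots\subsetneq\tau_k}L_{\tau_0}$, where the $\tau_i$ are proper faces. By the simplicial de Rham theorem, $H^*(\partial L;\mathbb{C})$ is the cohomology of the total complex of the double complex of forms $\Omega^*(\partial_k)$, and the pullback along $\partial L\to L$ of the class of a closed form is represented by the pullback of the form to $\partial_0$. For $\omega$ this is $0$, so $k_0|_{\partial L}$ vanishes in complex cohomology by Lemma~\ref{lem:form}(a). The groups $H^i(\partial L;\mathbb{Z})$ are finitely generated, so $k_0|_{\partial L}$ is torsion, of order $\ell$ say, and the exact sequence of the pair gives the lift.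
\end{proof}

For $q=1$ we have $d=1$, the identity ${\mu'}^2=0$ is the commutativity of $U(1)$, and $\ell=1$ because tori have torsion-free cohomology.

Fix a lift of $\ell k_0$, pass to $\mathbb{Z}_p$-coefficients and apply \eqref{eq:thetarel}. We obtain $\tilde k\in H^{2M-1}(\hat L,\partial\hat L;\mathbb{Z}_p)$ whose image $\hat k\in H^{2M-1}(\hat L;\mathbb{Z}_p)$ satisfies $\theta^*\hat k=\ell k_0$.

Let $\mathcal{P}=\Omega\operatorname{map}(\mathcal{Z}'^q,BY)$. For a face $\tau$ and a point $s\in\tau$ there is a map $EG^q\times_{G^q}O_\tau\to\mathcal{Z}'^q$ over $BG^q$: in a free place it is $e\mapsto(e,s_i)$ on $EG/V$, and in a fixed place it is the inclusion of $EG/R$. Restriction along these maps gives $\Delta_\tau\colon\mathcal{P}\times\tau\to\hat L_\tau$. If $s\in\tau\subset\tau'$, the relations $(e,0)=j(e)$ and $(e,1)=j\varphi_h(e)$ in $\mathcal{Z}'$ say that the map for $(\tau',s)$ is the map for $(\tau,s)$ preceded by the one induced by $O_{\tau'}\to O_\tau$. So $\Delta$ is a natural transformation. The proper faces are subcomplexes that cover $\partial I^q$, and a nonempty intersection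 of faces is a face; hence $\operatorname{hocolim}_{\tau\subsetneq I^q}\mathcal{P}\times\tau\to\mathcal{P}\times\partial I^q$ is an equivalence. With this replacement $\Delta$ is a map of pairs $\mathcal{P}\times(I^q,\partial I^q)\to(\hat L,\partial\hat L)$, and
\[
\Delta^*\tilde k\in H^{2M-1}(\mathcal{P}\times(I^q,\partial I^q);\mathbb{Z}_p)\cong H^{2M-1-q}(\mathcal{P};\mathbb{Z}_p).
\]
Let $\nu\in H^{2M-1-q}(\Omega X_q;\mathbb{Z}_p)$ be its pullback along $(\psi^q)^*\colon\Omega X_q\to\mathcal{P}$.

\subsection*{The spherical class}
The class $\alpha$ is the image of a block generator under the $q$-fold boundary map of the pullback. Let $\mathcal{M}=\operatorname{map}((EG/J)^q,BY)$. A point of $\Omega^q\mathcal{M}$ is a map $(EG/J\times I)^q\to BY$ that equals $g$ whenever some cylinder coordinate lies in $\partial I$. Setting it equal to $g$ at all points of $\mathcal{Z}^q$ with a coordinate in $EG/N$ or $EG/\Gamma$ defines a pointed map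
\[
\mathrm{ext}\colon\Omega^q\mathcal{M}\to\operatorname{map}(\mathcal{Z}^q,BY),
\]
and hence a homomorphism
\[
\mathrm{ext}_*\colon\pi_{2M}(\mathcal{M})\cong\pi_{2M-q}(\Omega^q\mathcal{M})\to\pi_{2M-q}(X_q)\cong\pi_{2M-1-q}(\Omega X_q).
\]
Explicitly, write $S^{2M}=A\wedge S^q\wedge S^1$ with $A=S^{2M-1-q}$ and $S^q=I^q/\partial I^q$. Then $\mathrm{ext}_*$ sends the class of a pointed map $f\colon S^{2M}\to\mathcal{M}$ to the class of $a\mapsto\bigl(t\mapsto\mathrm{ext}(s\mapsto f(a,s,t))\bigr)$.

By Lemma~\ref{lem:W}, $\widetilde W^{\boxtimes q}$ has multiplicity $M$ in $\rho_q|_{J^q}$. Let $w\colon A\wedge S^q=S^{2M-1}\to U(M)\subset C(J^q)$ be a pointed map that represents a generator of $\pi_{2M-1}$ of the block of $\widetilde W^{\boxtimes q}$. The group $J^q$ need not be $p$-toral, but $\theta$ is defined for the orbit $(G/J)^q$, and we use only its naturality there. Let $\bar w\colon S^{2M}\to\mathcal{M}$ be the adjoint of $\theta w\colon S^{2M-1}\to\Omega\mathcal{M}$, and put $\alpha=\mathrm{ext}_*[\bar w]$, represented by the explicit map $\alpha\colon A\to\Omega X_q$ above.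

\begin{proposition}\label{prop:pairing}
$\langle\nu,\alpha\rangle=\pm\ell\,(M-1)!\ne0$ in $\mathbb{Z}_p$.
\end{proposition}

\begin{proof}
We have to pull $\tilde k$ back along the map of pairs given by the composites $\Delta'_\tau=\Delta_\tau\circ((\psi^q)^*\alpha\times\mathrm{id})\colon A\times\tau\to\hat L_\tau$.

\emph{Reduction to an absolute class.} If a coordinate is fixed on $\tau$, the map $EG^q\times_{G^q}O_\tau\to\mathcal{Z}'^q\to\mathcal{Z}^q$ has that coordinate in $EG/N$, where the loops of $\alpha$ are constant at $g$. So $\Delta'_\tau$ is constant at the base point for every proper face, and the map of pairs factors as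
\[
\bigl(A\times I^q,\ \operatorname{hocolim}\nolimits_\tau A\times\tau\bigr)\to(\hat L,\mathcal{K})\to(\hat L,\partial\hat L),\qquad\mathcal{K}=\operatorname{hocolim}\nolimits_{\tau\subsetneq I^q}*\simeq S^{q-1},
\]
with $\mathcal{K}\to\hat L$ constant. Since $M\ge2$, we have $2M-2>q-1$, so $H^{2M-2}(\mathcal{K};\mathbb{Z}_p)=H^{2M-1}(\mathcal{K};\mathbb{Z}_p)=0$ and $H^{2M-1}(\hat L,\mathcal{K})\to H^{2M-1}(\hat L)$ is an isomorphism. The same holds for the pair $(\hat L,*)$. Hence the image of $\tilde k$ in $H^{2M-1}(\hat L,\mathcal{K})$ is the pullback of $\hat k\in H^{2M-1}(\hat L,*)$ along $(\hat L,\mathcal{K})\to(\hat L,*)$; the choice of the lift plays no role. The top map $\Delta'_{I^q}\colon A\times I^q\to\hat L$ is constant on $A\times\partial I^q\cup*\times I^q$, so it defines an element of $\pi_{2M-1}(\hat L)$, and $\langle\nu,\alpha\rangle$ is, up to sign, the value of $\hat k$ on this element.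

\emph{The top map.} Divide $I^q$ into the $2^q$ subcubes indexed by $\varepsilon\in\{0,1\}^q$, with $s_i\le\frac12$ if $\varepsilon_i=0$ and $s_i\ge\frac12$ if $\varepsilon_i=1$. On the subcube $\varepsilon$ let $s'_i=2s_i$ or $s'_i=2-2s_i$ accordingly, and let $\pi_\varepsilon\colon(G/V)^q\to(G/J)^q$ be $\varphi_\varepsilon$ followed by the projection. By the definition of $\psi$, the top map sends $(a,s)$ to $\pi_\varepsilon^*\theta w(a,s')$, which equals $\theta\pi_\varepsilon^*w(a,s')$ by naturality. It is constant on the boundary of each subcube, and $s\mapsto s'$ has degree $(-1)^{|\varepsilon|}$, where $|\varepsilon|=\sum_i\varepsilon_i$. So the top map represents $\sum_\varepsilon(-1)^{|\varepsilon|}\theta_*[\pi_\varepsilon^*w]$, and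
\[
\langle\nu,\alpha\rangle=\pm\ell\sum_\varepsilon(-1)^{|\varepsilon|}\langle x,\mathrm{bl}\circ\pi_\varepsilon^*w\rangle .
\]
By \eqref{eq:twist}, $\mathrm{bl}\circ\pi_\varepsilon^*w$ is $w|_{E_\varepsilon}$ up to a fixed unitary isomorphism. By Lemma~\ref{lem:W}, $\widetilde W^{\boxtimes q}|_{V^q}$ contains, once each, exactly the tuples of characters that are all nontrivial on $z$. For $\varepsilon\ne0$ the character $\chi_2$ occurs, so $E_\varepsilon$ is orthogonal to the isotypic subspace $\widetilde W^{\boxtimes q}\otimes\mathbb{C}^M$ and $w|_{E_\varepsilon}$ is constant. For $\varepsilon=0$, $E_0$ is the tensor product of a line in $\widetilde W^{\boxtimes q}$ with $\mathbb{C}^M$, so $w|_{E_0}$ is a generator of $\pi_{2M-1}U(M)$. Lemma~\ref{lem:form}(b) gives the value.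
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $q=1$, so that $M=m\ge2$ and $C_Y(g)\simeq\Omega X_1$. The classes $\nu$ and $\alpha$ have even degree $2m-2\ge2$. Proposition~\ref{prop:pairing} and Lemma~\ref{lem:loop} show that $C_Y(g)$ is not $\mathbb{F}_p$-finite.
\end{proof}

\section{The homogeneous space $Y/C_Y(g)$}\label{sec:homog}

Let $q=2$. The class $\alpha$ lies in $\pi_{2M-2}(X_2)$, and we shall lift it to $F=Y/C_Y(g)$. Two difficulties arise. The space $F$ is not given as a loop space, and even spheres show that an even spherical class is no obstruction to finiteness by itself. The substitute for the multiplication is that $\alpha$ extends over $\Omega S^{2M-1}$, whose cohomology has nonzero powers of the bottom class. Second, our cohomology class lives on $\Omega F$, not on $F$. The next lemma deals with both points.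

\begin{lemma}\label{lem:omega}
Let $F$ be simply connected, $r\ge1$, $\Lambda=\Omega S^{2r+1}$, $f\colon\Lambda\to F$ a pointed map and $y\in H^{2r-1}(\Omega F;\mathbb{Z}_p)$. If $(\Omega f)^*y\ne0$ in $H^{2r-1}(\Omega\Lambda;\mathbb{Z}_p)=\mathbb{Z}_p$, then $F$ is not $\mathbb{F}_p$-finite.
\end{lemma}

\begin{proof}
Let $\Theta$ be the homotopy fiber of $f$ and $u$ a generator of $H^{2r}(\Lambda;\mathbb{Z}_p)$. We first show that a nonzero multiple of $u$ vanishes on $\Theta$. In the Serre spectral sequence of $\Omega F\to\Theta\to\Lambda$ the base is $(2r-1)$-connected and the fiber is connected. So the columns $0<s<2r$ vanish, $d_{2r}\colon H^{2r-1}(\Omega F)\to H^{2r}(\Lambda)$ is defined on the whole group, and its image maps to zero in $H^{2r}(\Theta)$. The path fibration $\Omega\Lambda\to P\Lambda\to\Lambda$ maps to this fibration over $\Lambda$, by applying $f$ to paths, and the map of fibers is $\Omega f$. In the path fibration $d_{2r}$ is an isomorphism, since $P\Lambda$ is contractible. Hence $d_{2r}(y)=d_{2r}((\Omega f)^*y)=bu$ with $0\ne b\in\mathbb{Z}_p$, and $bu|_\Theta=0$.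

Suppose that $H^s(F;\mathbb{F}_p)=0$ for $s>d$. Then $H^s(F;A)=\operatorname{Hom}(H_s(F;\mathbb{F}_p),A)=0$ for $s>d$ and every $\mathbb{F}_p$-vector space $A$, and, filtering by powers of $p$, for every $\mathbb{Z}/p^e$-module $A$. So in the Serre spectral sequence of $\Theta\to\Lambda\to F$ with $\mathbb{Z}/p^e$-coefficients, $E_2^{s,t}=H^s(F;H^t(\Theta;\mathbb{Z}/p^e))$ vanishes for $s>d$. The class $bu$ has filtration at least $1$, so $(bu)^{d+1}$ has filtration at least $d+1$ and is zero. But $H^*(\Omega S^{2r+1};\mathbb{Z})$ is a divided power algebra, so $(bu)^{d+1}=b^{d+1}(d+1)!\,\gamma_{d+1}$ with $\gamma_{d+1}$ a generator of $H^{2r(d+1)}(\Lambda;\mathbb{Z}/p^e)=\mathbb{Z}/p^e$. This is nonzero for large $e$, a contradiction.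
\end{proof}

The lemma requires $F$ to be simply connected, so we pass to the universal cover. This step needs a hypothesis on the homotopy groups: $S^1\vee S^2$ is $\mathbb{F}_p$-finite and its universal cover is not.

\begin{lemma}\label{lem:cover}
Let $F$ be connected with $\pi_1(F)$ abelian and all $\pi_i(F)\in\mathcal{C}$. If $F$ is $\mathbb{F}_p$-finite, so is its universal cover $\tilde F$.
\end{lemma}

\begin{proof}
Write $\pi_1(F)=C_1\oplus\dots\oplus C_k$ with cyclic $\mathbb{Z}_p$-modules $C_i$, and let $F^{(i)}$ be the covering space with fundamental group $C_{i+1}\oplus\dots\oplus C_k$, so that $F^{(0)}=F$ and $F^{(k)}=\tilde F$. By Lemma~\ref{lem:Zp}(b) the groups $H_t(\tilde F;\mathbb{F}_p)$ are finite. By parts (b) and (c), the spectral sequence of $\tilde F\to F^{(i)}\to K(\pi_1F^{(i)},1)$ shows that $H_t(F^{(i)};\mathbb{F}_p)$ is finite for each $t$. Assume that $F^{(i-1)}$ is $\mathbb{F}_p$-finite. If $C_i$ is finite, then $H_*(F^{(i)};\mathbb{F}_p)=H_*(F^{(i-1)};\mathbb{F}_p[C_i])$ is finite, because the action on $\mathbb{F}_p[C_i]$ is unipotent. If $C_i\cong\mathbb{Z}_p$,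 then $K(C_i,1)$ has the $\mathbb{F}_p$-homology of a circle, so $H_s(C_i;A)=0$ for $s\ge2$ and every finite $\mathbb{F}_p$-module $A$ with an action of $C_i$. The spectral sequence of $F^{(i)}\to F^{(i-1)}\to K(C_i,1)$ has only the columns $0$ and $1$, so $H_0(C_i;H_t(F^{(i)};\mathbb{F}_p))$ embeds in $H_t(F^{(i-1)};\mathbb{F}_p)$, which is $0$ for large $t$. A nonzero unipotent module has a trivial quotient $\mathbb{F}_p$ and so has nonzero coinvariants. Hence $H_t(F^{(i)};\mathbb{F}_p)=0$ for large $t$. Induction on $i$ completes the proof.
\end{proof}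

Let $X=X_2$, $BY=BU(n^2)^\wedge_p$, and fix $z_0\in EG/N\times EG/N\subset\mathcal{Z}^2$. Let $F$ be the homotopy fiber of the evaluation $X\to BY$ at $z_0$. Under $X\simeq BC_Y(g)$ this map corresponds to evaluation at the image of $z_0$ in $BP$, which is homotopic to evaluation at the base point because $BP$ is connected. So $F\simeq Y/C_Y(g)$.

\begin{lemma}\label{lem:piX}
The space $F$ is connected, $\pi_1(F)$ is abelian, and all $\pi_i(F)$ lie in $\mathcal{C}$.
\end{lemma}

\begin{proof}
\emph{The groups $\pi_i(X)$.} By Theorem~\ref{thm:JMO}, the K\"unneth theorem, (C1) and (C4),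
\[
\operatorname{map}(BG^2,BY)\simeq\operatorname{holim}\nolimits_{(\mathcal{D}\times\mathcal{D})^{op}}\operatorname{map}(EG/Q\times EG/Q',BY),
\]
and $X$ is the base component of the homotopy limit of the subdiagram formed by the components of $g$. Let $\Pi_t$ be the functor $\pi_t$ of this pointed diagram. By Theorem~\ref{thm:DZN} its values are $\pi_t(BC(Q\times Q'))\otimes\mathbb{Z}_p\in\mathcal{C}$. They vanish for $t=1$ and $t=3$, since $\pi_0U(k)=\pi_2U(k)=0$. By Lemma~\ref{lem:limits}, $\lim^s\Pi_t\in\mathcal{C}$ and $\lim^s\Pi_t=0$ for $s\ge3$, so (C4) applies, and the only possible differentials are $d_2\colon E_2^{0,t}\to E_2^{2,t+1}$. For $i\ge2$, $\pi_i(X)$ is filtered by a kernel of $d_2$, by $\lim^1\Pi_{i+1}$ and by a cokernel of $d_2$, so it lies in $\mathcal{C}$ by Lemma~\ref{lem:Zp}(a). For $i=1$ the terms $\lim^0\Pi_1$ and $\lim^2\Pi_3$ vanish, so $\pi_1(X)\cong\lim^1\Pi_2$ is abelian and lies in $\mathcal{C}$.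

\emph{The groups $\pi_i(F)$.} The space $F$ is connected because $\pi_1(BY)=0$. The homomorphism $U(1)\times G^2\to U(n^2)$ given by the scalars and $\rho\boxtimes\rho$ yields a map $BU(1)\to BC_Y(g)$, whose composite with evaluation is induced by the inclusion of the scalars. The determinant identifies $\pi_1U(n^2)$ with $\mathbb{Z}$, and a scalar $\lambda$ has determinant $\lambda^{n^2}$. So the image of $\pi_2(X)\to\pi_2(BY)=\mathbb{Z}_p$ contains $n^2$. It is a $\mathbb{Z}_p$-submodule by Lemma~\ref{lem:Zp}(a), and $n^2$ is a unit by Lemma~\ref{lem:rho}(b). Hence the map is onto, and $\pi_1(F)\cong\pi_1(X)$. For $i\ge2$ the long exact sequence, (C2) and Lemma~\ref{lem:Zp}(a) give $\pi_i(F)\in\mathcal{C}$.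
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
By Lemmas~\ref{lem:cover} and~\ref{lem:piX} it suffices to show that $\tilde F$ is not $\mathbb{F}_p$-finite. Let $r=M-1$, where $M=m^2\ge4$, and $\Lambda=\Omega S^{2M-1}=\Omega S^{2r+1}$. Loop the map $\theta w\colon S^{2M-1}\to\Omega\mathcal{M}$ once and extend by $g$:
\[
f\colon\Lambda\xrightarrow{\ \Omega(\theta w)\ }\Omega^2\mathcal{M}\xrightarrow{\ \mathrm{ext}\ }\operatorname{map}(\mathcal{Z}^2,BY).
\]
The map $f$ is pointed and $\Lambda$ is connected, so $f$ lands in $X$. Every map in the image of $\mathrm{ext}$ takes the value $g(z_0)$ at $z_0$, so $f$ lifts to $F$, and then to $\tilde f\colon\Lambda\to\tilde F$ because $\Lambda$ is simply connected. Let $y\in H^{2r-1}(\Omega\tilde F;\mathbb{Z}_p)$ be the pullback of $\nu\in H^{2M-3}(\Omega X;\mathbb{Z}_p)$ along $\Omega\tilde F\to\Omega X$. Then $(\Omega\tilde f)^*y=(\Omega f)^*\nu$.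

We evaluate this class on $\iota\colon A=S^{2M-3}\to\Omega\Lambda$, the double adjoint of the identity of $A\wedge S^1\wedge S^1=S^{2M-1}$. Write $\bar w(a,s_1,s_2,t)$, with $t$ the loop coordinate of $\Omega\mathcal{M}$. Unwinding the definitions, $\Omega f\circ\iota$ sends $a$ to the loop $s_1\mapsto\mathrm{ext}\bigl((s_2,t)\mapsto\bar w(a,s_1,s_2,t)\bigr)$. This is the explicit representative of $\mathrm{ext}_*[\bar w\circ\varpi]$, where $\varpi$ permutes the last three circle coordinates of $S^{2M}$. A permutation of coordinates has degree $\pm1$, and $\mathrm{ext}_*$ is a homomorphism, so $[\Omega f\circ\iota]=\pm\alpha$. By Proposition~\ref{prop:pairing}, $(\Omega\tilde f)^*y\ne0$, and Lemma~\ref{lem:omega} shows that $\tilde F$ is not $\mathbb{F}_p$-finite.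
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
A mapping space into a product is a product, so we must identify the factor that belongs to $\rho\circ\mathrm{pr}_1$. Let $B=BU(n)^\wedge_p$.

We claim that the inclusion of constants $B\to\operatorname{map}(BG,B)_{\mathrm{const}}$ is an equivalence. By Theorem~\ref{thm:DZN} for trivial representations, $B\to\operatorname{map}(EG/Q,B)_{\mathrm{const}}$ is an equivalence for each object $G/Q$ of $\mathcal{D}$, and these maps are natural. So the homotopy groups of the diagram of components on $\mathcal{D}^{op}$ are constant functors with values $A=\pi_t(B)\in\mathcal{C}$. The sets $\operatorname{Hom}(\mathbf{b}_i,\mathbf{r})$ are transitive under $A_i\times A_{\mathbf{r}}$, so the middle map of \eqref{eq:les} for $s=0$ is $A\oplus\bigoplus_iA\to\bigoplus_iA$, $(a,(b_i))\mapsto(a-b_i)$. It is onto with kernel the diagonal. By Lemma~\ref{lem:limits}, $\lim^0=A$ and $\lim^s=0$ for $s\ge1$. Theorem~\ref{thm:JMO}, (C1) and (C4) now show that the constants induce isomorphisms on all homotopy groups.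

The adjoint of $B\rho\circ\mathrm{pr}_1$ sends a point $b$ of $BG$ to the constant map at $B\rho(b)$, and $BG$ is connected. Hence
\[
\operatorname{map}(BG^2,B)_{\rho\circ\mathrm{pr}_1}\simeq\operatorname{map}\bigl(BG,\operatorname{map}(BG,B)_{\mathrm{const}}\bigr)_{B\rho}\simeq\operatorname{map}(BG,B)_{B\rho}\simeq X_1 .
\]
The equivalence is induced by $\mathrm{pr}_1$ and commutes with evaluation. So in (b) we have $BC_Y(g)\simeq X_1\times X_2$ and $C_Y(g)\simeq\Omega X_1\times\Omega X_2$, and $Y/C_Y(g)$ is the product of $F$ with the homotopy fiber of $X_1\to B$, which is nonempty. The first product has $\Omega X_1$ as a retract and the second has $F$. A retract of an $\mathbb{F}_p$-finite space is $\mathbb{F}_p$-finite, so Theorem~\ref{thm:A} and part (a) give the claim.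
\end{proof}

\section{Extensions by groups of order prime to $p$}\label{sec:positive}

Under the hypotheses of Theorem~\ref{thm:C}, $BC_Y(g)$ is again a homotopy limit of a toral centralizer, now over the one-object category $K$. Since $|K|$ is prime to $p$, there are no higher limits and no shift of degree, and averaging over $K$ exhibits the centralizer as a retract of a finite space. Besides Theorem~\ref{thm:DW} we use the following facts about a $p$-compact group $Z$: $\pi_0(Z)$ is a finite $p$-group, the identity component is a $p$-compact group, and its homotopy groups are finitely generated $\mathbb{Z}_p$-modules.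

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{The centralizer as homotopy fixed points.} Let $\tilde B=E\times_{BK}EK$. It is a free $K$-space with $\tilde B/K=E$, and it fibers over the contractible space $EK$ with fiber $BQ$, so $\tilde B\simeq BQ$. By (C1),
\[
\operatorname{map}(BP,BY)\simeq\operatorname{map}(E,BY)\simeq\operatorname{map}(EK\times_K\tilde B,BY)=\operatorname{map}(\tilde B,BY)^{hK}.
\]
The composite $\tilde B\to E\to BP\to BY$ is a $K$-fixed point of $\operatorname{map}(\tilde B,BY)$. Let $BZ$ be its component, with this base point. By Theorem~\ref{thm:DW}, $Z=C_Y(g|_Q)$ is a $p$-compact group and $Y/Z$ is $\mathbb{F}_p$-finite. Since $EK$ is connected, $BC_Y(g)$ is the base component of $(BZ)^{hK}$, and evaluation factors as $BC_Y(g)\to BZ\to BY$, the first map being evaluation at a point of $EK$. Let $\pi=\pi_1(BZ)$, a finite $p$-group. Using functorial Postnikov sections $P_k$, we get a fibration $BZ\to P_1BZ=B\pi$ of pointed $K$-spaces. Its fiber $BZ_0$ over the base point is the universal cover of $BZ$, and $Z_0=\Omega BZ_0$ is the identity component of $Z$. The groups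 $A_i=\pi_i(BZ_0)$ lie in $\mathcal{C}$.

\emph{Homotopy groups.} Let $BZ_0'=(BZ_0)^{hK}$. We claim that it is connected and that $\pi_i(BZ_0')\to A_i$ is the inclusion of $A_i^K$. The map $(P_kBZ_0)^{hK}\to(P_{k-1}BZ_0)^{hK}$ is a fibration whose fiber over the base point is $K(A_k,k)^{hK}$, with $\pi_i=H^{k-i}(K;A_k)$. Because $|K|$ is invertible in $\mathbb{Z}_p$, these groups vanish for $i<k$, and the fiber is $K(A_k^K,k)$. By induction $(P_kBZ_0)^{hK}$ is connected with $\pi_i=A_i^K$ for $i\le k$ and $\pi_i=0$ for $i>k$: in the long exact sequence the groups $\pi_k$ and $\pi_{k+1}$ of the base vanish. In each degree the tower of homotopy groups is eventually constant, so the claim passes to the limit.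

The space $(B\pi)^{hK}$ is the space of sections of $B(\pi\rtimes K)\to BK$, and its base component is $B(\pi^K)$. The fibration $(BZ)^{hK}\to(B\pi)^{hK}$ has the connected fiber $BZ_0'$ over the base point, so the preimage of the base component is connected, and we obtain a map of fibrations
\[
\begin{array}{ccccc}
BZ_0'&\longrightarrow&BC_Y(g)&\longrightarrow&B(\pi^K)\\
\downarrow&&\downarrow&&\downarrow\\
BZ_0&\longrightarrow&BZ&\longrightarrow&B\pi .
\end{array}
\]
By (C2) both $BZ_0'$ and $B(\pi^K)$ are $\mathbb{F}_p$-complete. By Lemma~\ref{lem:Zp}(b),(c) the groups $H_i(BZ_0';\mathbb{F}_p)$ are finite with unipotent action of $\pi^K$. So (C3) and the five lemma show that $BC_Y(g)$ is $\mathbb{F}_p$-complete.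

\emph{A retraction.} Let $\iota\colon Z_0'=\Omega BZ_0'\to Z_0$ be the natural map. List the elements of $K$ as $\kappa_1,\dots,\kappa_{|K|}$ and define $\mathcal{N}\colon Z_0\to Z_0$ by the loop product $\mathcal{N}(x)=\kappa_1x\cdot\kappa_2x\cdots\kappa_{|K|}x$. Loop multiplication induces addition on homotopy groups, so $\mathcal{N}_*=\sum_\kappa\kappa_*=|K|\,e_K$ on $\pi_i(Z_0)=A_{i+1}$, where $e_K$ is the projector onto the invariants. Let $\operatorname{Tel}$ be the mapping telescope of $Z_0\xrightarrow{\mathcal{N}}Z_0\xrightarrow{\mathcal{N}}\cdots$. Its homotopy groups are the colimits along $\mathcal{N}_*$, which kills $\ker e_K$ and is invertible on the invariants because $|K|$ is a unit. Hence $\pi_i(Z_0)\to\pi_i(\operatorname{Tel})$ restricts to an isomorphism on $A_{i+1}^K$, and $Z_0'\to Z_0\to\operatorname{Tel}$ is an equivalence of connected spaces. So $\iota$ has a homotopy left inverse $\mathrm{r}\colon Z_0\to Z_0'$, and $Z_0'$ is $\mathbb{F}_p$-finite as a retract of $Z_0$. The loop space $C_Y(g)$ has the finitely many components $\pi^K$, each equivalent to $Z_0'$. It is therefore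 $\mathbb{F}_p$-finite, and $C_Y(g)$ is a $p$-compact group.

\emph{The quotient $Z/C_Y(g)$.} Let $Z_0/Z_0'$ be the homotopy fiber of $BZ_0'\to BZ_0$ and $\mathrm{b}\colon Z_0\to Z_0/Z_0'$ the natural map. The fiber is connected, since $BZ_0$ is simply connected. As $\iota_*$ is injective, the long exact sequence breaks into short exact sequences $0\to\pi_i(Z_0')\to\pi_i(Z_0)\xrightarrow{\mathrm{b}_*}\pi_i(Z_0/Z_0')\to0$, which $\mathrm{r}_*$ splits. So $(\mathrm{r},\mathrm{b})\colon Z_0\to Z_0'\times Z_0/Z_0'$ is an equivalence, and $Z_0/Z_0'$ is $\mathbb{F}_p$-finite as a retract of $Z_0$. Let $Z/C_Y(g)$ be the homotopy fiber of $BC_Y(g)\to BZ$. Taking vertical fibers in the diagram above gives a map from $Z/C_Y(g)$ to the finite set $\pi/\pi^K$ with fiber $Z_0/Z_0'$ over the base point. The loop space $Z$ acts on $Z/C_Y(g)$ compatibly with the transitive action of $\pi$ on $\pi/\pi^K$, so all fibers are equivalent, and $Z/C_Y(g)$ is $\mathbb{F}_p$-finite.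

\emph{The quotient $Y/C_Y(g)$.} Pulling $BC_Y(g)\to BZ$ back along $Y/Z\to BZ$ gives a fibration $Z/C_Y(g)\to Y/C_Y(g)\to Y/Z$. The base has finitely many components, each $\mathbb{F}_p$-finite. The fundamental group of a component acts on the finite module $H^*(Z/C_Y(g);\mathbb{F}_p)$ through the finite $p$-group $\pi$, hence unipotently. So the $E_2$-term of the Serre spectral sequence is finite, and $Y/C_Y(g)$ is $\mathbb{F}_p$-finite.
\end{proof}

\begin{example}\label{ex:C}
Let $G'$ be a connected compact Lie group with maximal torus $T'$, normalizer $N'$ and Weyl group $W'$ of order prime to $p$, and let $BP=(BG')^\wedge_p$. The cohomology $H^*(G'/T';\mathbb{Z})$ is torsion free, and rationally it is the regular representation of $W'$. As $|W'|$ is invertible in $\mathbb{Z}_p$, taking invariants commutes with reduction modulo $p$, so $H^*(G'/N';\mathbb{F}_p)=H^*(G'/T';\mathbb{F}_p)^{W'}=\mathbb{F}_p$, and $BN'\to BG'$ is an $\mathbb{F}_p$-equivalence. Let $E$ be the fiberwise completion of $BN'\to BW'$, with fiber $(BT')^\wedge_p$. Then $BN'\to E$ is an $\mathbb{F}_p$-equivalence, and by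 (C1) the map $BN'\to BP$ extends up to homotopy to a map $E\to BP$, which is an $\mathbb{F}_p$-equivalence. So Theorem~\ref{thm:C} applies with $K=W'$. For a Clark--Ewing $p$-compact group, $BP$ is the completion of $E=(BQ)_{hK}$, where $Q$ is a $p$-compact torus and $K$ is a finite $p$-adic reflection group of order prime to $p$ acting on $BQ$; the fibration is $BQ\to E\to BK$, and $E\to E^\wedge_p$ is an $\mathbb{F}_p$-equivalence because $\pi_1(E)=K$ is finite.
\end{example}

\begin{thebibliography}{9}

\bibitem{HLG}
\emph{Homotopy Lie Groups},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1995-32-04/\allowbreak S0273-0979-1995-00613-0/\allowbreak S0273-0979-1995-00613-0.pdf}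

\bibitem{JMO}
Jackowski, McClure and Oliver, Ann. of Math. 135 (1992).

\bibitem{No}
Notbohm, Math. Z. 207 (1991).

\end{thebibliography}
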